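\title{An inherently nonfinitely based finite algebra that is not inherently nonfinitely based in the finite sense}

\begin{abstract}
For a locally finite variety $\mathcal V$ of finite signature let $\mathcal V^{(n)}$ be the variety defined by the equations of $\mathcal V$ in at most $n$ variables. The variety $\mathcal V$ is inherently nonfinitely based when no $\mathcal V^{(n)}$ is locally finite, and it is inherently nonfinitely based in the finite sense when every $\mathcal V^{(n)}$ contains arbitrarily large finite algebras with a bounded number of generators. We show that the two properties differ for varieties generated by a finite algebra. The example has ten elements, four binary operations and one constant. For every $n\ge 1$ the variety $\mathcal V^{(n)}$ contains an infinite $(n+1)$-generated algebra, while the finite $p$-generated members of $\mathcal V^{(n)}$ have bounded size for every $p$ exactly when $n\ge 4$.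
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{Inherently nonfinitely based varieties}

All algebras have finite signature: finitely many fundamental operations, each of finite rank. A \emph{variety} is the class of all models of a set of equations. Equivalently, it is a class closed under homomorphic images, subalgebras and direct products, and $HSP(K)$ denotes the least variety containing a class $K$. A variety is \emph{finitely based} if it is the class of all models of a finite set of equations. An algebra is \emph{$p$-generated} if it is generated by a set of at most $p$ elements, and a variety is \emph{locally finite} if its finitely generated members are finite.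

We use free algebras in the following standard form. For a class $K$ and $p\ge1$, let $\mathbf F_K(p)$ be the quotient of the algebra of terms in $p$ variables that identifies two terms $s,t$ when the equation $s=t$ holds in $K$. Then $\mathbf F_K(p)\in HSP(K)$, and every $p$-generated member of $HSP(K)$ is a homomorphic image of $\mathbf F_K(p)$. Hence $HSP(K)$ is locally finite if and only if all $\mathbf F_K(p)$ are finite. This is so when $K$ consists of one finite algebra $\mathbf A$, because two terms are then identified exactly when they induce the same map $A^p\to A$.

A locally finite variety $\mathcal V$ is \emph{inherently nonfinitely based} if every locally finite variety of the same signature that contains $\mathcal V$ fails to be finitely based. To test this property one approximates $\mathcal V$ from above. For a natural number $n$ let $\mathcal V^{(n)}$ be the variety defined by all equations true in $\mathcal V$ in which at most $n$ distinct variables occur, so that $\mathcal V^{(0)}\supseteq\mathcal V^{(1)}\supseteq\dots\supseteq\mathcal V$. The variety $\mathcal V^{(n)}$ consists of the algebras that cannot be told apart from members of $\mathcal V$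 by looking at $n$ elements at a time:
\begin{equation}\label{eq:test}
\mathbf B\in\mathcal V^{(n)}\iff\text{every $n$-generated subalgebra of $\mathbf B$ belongs to $\mathcal V$.}
\end{equation}
Indeed, an equation in $n$ variables holds in $\mathbf B$ as soon as it holds in all $n$-generated subalgebras, and an $n$-generated member of $\mathcal V^{(n)}$ is a homomorphic image of $\mathbf F_{\mathcal V}(n)$.

It is known (Birkhoff) that $\mathcal V^{(n)}$ is finitely based whenever $\mathcal V$ is locally finite. This yields the criterion
\begin{equation}\label{eq:criterion}
\text{$\mathcal V$ is inherently nonfinitely based}\iff\text{no $\mathcal V^{(n)}$ is locally finite.}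
\end{equation}
If some $\mathcal V^{(n)}$ is locally finite, then it is a finitely based locally finite variety containing $\mathcal V$. Conversely, if $\mathcal U\supseteq\mathcal V$ is locally finite and is based on finitely many equations, all in at most $n$ variables, then these equations hold in $\mathcal V$, so $\mathcal V^{(n)}\subseteq\mathcal U$ and $\mathcal V^{(n)}$ is locally finite.

\subsection{The finite sense}

The witnesses in \eqref{eq:criterion} are infinite algebras. One may ask instead that the failure of local finiteness be visible among finite algebras. A variety $\mathcal W$ \emph{fails to be locally finite in the finite sense} if for some $p$ it contains arbitrarily large finite $p$-generated algebras; thus $\mathcal W$ is \emph{locally finite in the finite sense} if for each $p$ the sizes of its finite $p$-generated members are bounded. A locally finite variety $\mathcal V$ is \emph{inherently nonfinitely based in the finite sense} if and only if $\mathcal V^{(n)}$ fails to be locally finite in the finite sense for every natural number $n$. A finite algebra is said to have either property when the variety it generates does.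

The finite-sense property implies the plain one: if $\mathcal V^{(n)}$ has arbitrarily large finite $p$-generated members, then its free algebra on $p$ generators maps onto all of them and is infinite. The following problem, posed in \cite{eqcomplex}, concerns the converse.

\medskip
\noindent\textbf{Problem.} \emph{Is there a finite algebra that is inherently nonfinitely based, but not inherently nonfinitely based in the finite sense?}
\medskip

One could well guess that there is none. Every inherently nonfinitely based finite semigroup is inherently nonfinitely based in the finite sense (a consequence of Sapir's work), and so is every finite algebra shown to be inherently nonfinitely based by the shift automorphism method of Baker, McNulty, and Werner. Moreover, an infinite finitely generated algebra often has finite approximations close at hand. If it is residually finite, that is, if any two elements are separated by a congruence of finite index, then any $m$ elements are separated by a finite intersection of such congruences, so the algebra has arbitrarily large finite quotients. If it looks like an infinite path, along which one advances by multiplying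 by generators, then one can try to cut the path off, to end it in a loop, or to close it up into a long cycle. An example must generate a variety $\mathcal V$ such that infinite paths exist in every $\mathcal V^{(n)}$ while equations in a fixed number of variables block all such approximations. We construct one.

\subsection{The algebra $\mathbf A$}\label{subsec:A}

Let $Q=\{u_0,v_0,u_1,v_1,u_2,v_2\}$ be a set of \emph{states}, let $\Lambda=\{a,b,d\}$ be a set of \emph{letters}, and let $A=Q\cup\Lambda\cup\{0\}$, so that $|A|=10$. Define the \emph{rank} $\rho\colon Q\to\{0,1,2,3\}$ by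
\[
\rho(u_0)=\rho(v_0)=0,\qquad \rho(u_1)=1,\qquad \rho(v_1)=2,\qquad \rho(u_2)=\rho(v_2)=3 .
\]
The algebra $\mathbf A$ has the constant $0$ and four binary operations $\wedge$, $*$, $\cdot$, $\lambda$:
\begin{itemize}
\item $x\wedge x=x$, and $x\wedge y=0$ if $x\ne y$;
\item $x*y=y$ if $x\ne0$, and $0*y=0$;
\item $u_k\cdot a=u_k$, $u_k\cdot b=v_k$, $v_k\cdot d=v_k$ for $k=0,1,2$, and all other products are $0$;
\item $\lambda(x,y)=x$ if $x,y\in Q$ and $\rho(x)\le\rho(y)$, and $\lambda(x,y)=0$ otherwise.
\end{itemize}
We write $xy$ for $x\cdot y$, the word \emph{product} always refers to this operation, and products without parentheses are left-normed: $xyz=(xy)z$. All four binary operations are \emph{$0$-absorbing}: the value is $0$ if an argument is $0$. One should read $0$ as ``undefined''. Then $\cdot$ is the partial automaton of Figure~\ref{fig:A}, the operation $\lambda$ records a preorder on the states that never decreases along an arrow, $\wedge$ tests equality, and $x*y$ means ``$y$, provided that $x$ is defined''. The last two operations will allow us to write implications as equations.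

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\foreach \n/\x/\p/\q in {0/0/0/0,1/3.8/1/2,2/7.6/3/3}{
  \node[draw,circle,inner sep=2pt] (u\n) at (\x,0) {$u_{\n}$};
  \node[draw,circle,inner sep=2pt] (v\n) at (\x+1.9,0) {$v_{\n}$};
  \path[->] (u\n) edge node[above] {$b$} (v\n);
  \path[->] (u\n) edge[loop above] node {$a$} (u\n);
  \path[->] (v\n) edge[loop above] node {$d$} (v\n);
  \node at (\x,-0.75) {$\rho=\p$};
  \node at (\x+1.9,-0.75) {$\rho=\q$};
}
\end{tikzpicture}
\caption{The nonzero products of $\mathbf A$: an arrow from $x$ to $y$ labeled $z$ means $xz=y$. Below each state is its rank $\rho$; the value $\lambda(x,y)$ is nonzero exactly when $x,y$ are states with $\rho(x)\le\rho(y)$.}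
\label{fig:A}
\end{figure}

Throughout, $\mathcal V=HSP(\mathbf A)$.

\begin{theorem}\label{thm:main}
The algebra $\mathbf A$ is inherently nonfinitely based, but it is not inherently nonfinitely based in the finite sense.
\end{theorem}

\begin{theorem}[Sharp form]\label{thm:sharp}
\leavevmode
\begin{enumerate}
\item[(1)] For every $n\ge1$, the variety $\mathcal V^{(n)}$ contains an infinite $(n+1)$-generated algebra. The number $n+1$ is optimal, since the $n$-generated members of $\mathcal V^{(n)}$ lie in $\mathcal V$ and are finite.
\item[(2)] The variety $\mathcal V^{(n)}$ is locally finite in the finite sense if and only if $n\ge4$.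
\item[(3)] There is a locally finite variety $\mathcal W\supseteq\mathcal V$ that is inherently nonfinitely based, although its finite members are exactly the finite models of a finite set $\Sigma$ of equations.
\end{enumerate}
\end{theorem}

The infinite algebra in $\mathcal V^{(n)}$ is a line of states $x_k$ $(k\in\mathbb Z)$, ordered by $\lambda$, along which $n$ letters act in cyclic order; it is treated in Sections~\ref{sec:flat} and~\ref{sec:line}. Section~\ref{sec:equations} lists a finite set $\Sigma$ of equations of $\mathbf A$ in at most four variables, and Section~\ref{sec:bound} bounds the finite $p$-generated models of $\Sigma$ and completes the proof of Theorem~\ref{thm:main}. Section~\ref{sec:sharp} proves the remaining parts of Theorem~\ref{thm:sharp}.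

\section{Flat algebras}\label{sec:flat}

From now on all algebras have the signature $0,\wedge,*,\cdot,\lambda$. An algebra is \emph{flat} if its four binary operations are $0$-absorbing, $x\wedge x=x$, $x\wedge y=0$ for $x\ne y$, and $x*y=y$ for $x\ne 0$. The algebra $\mathbf A$ is flat. A flat algebra is determined by the nonzero values of $\cdot$ and $\lambda$: given a set $T$ with partial binary operations $\cdot$ and $\lambda$, let $T^\flat$ be the flat algebra on $T\cup\{0\}$ in which all undefined values of $\cdot$ and $\lambda$ are $0$. Since $x\wedge y$ and $x*y$ lie in $\{0,y\}$, these two operations never produce a new element.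

We need a way to show that a given $T^\flat$ belongs to $\mathcal V$. It cannot embed in $\mathbf A$ if it has more than ten elements, and a direct power of $\mathbf A$ is not flat: a tuple can have $0$ in some coordinates and not in others. The remedy is to place $T$ among the tuples with no coordinate $0$ and to collapse all tuples with a coordinate $0$ to a point. A value then becomes $0$ as soon as it is $0$ in one coordinate, so each nonzero value of $T^\flat$ has to be respected by all coordinates, whereas each zero value needs only one witness.

\begin{lemma}\label{lem:H}
Let $H$ be a nonempty set of maps $h\colon T\to A\setminus\{0\}$ such that for $f\in\{\cdot,\lambda\}$ and $s,t\in T$: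
\begin{enumerate}
\item[(a)] if $f(s,t)\ne0$ in $T^\flat$, then $f(h(s),h(t))=h(f(s,t))$ for all $h\in H$;
\item[(b)] if $s\ne t$, then $h(s)\ne h(t)$ for some $h\in H$;
\item[(c)] if $f(s,t)=0$ in $T^\flat$, then $f(h(s),h(t))=0$ for some $h\in H$.
\end{enumerate}
Then $T^\flat\in\mathcal V$.
\end{lemma}

\begin{proof}
For $t\in T$ let $e(t)=(h(t))_{h\in H}\in A^H$, and let $I$ be the set of elements of $A^H$ with at least one coordinate $0$. The constant $0$ of $\mathbf A^H$ lies in $I$ because $H\ne\emptyset$; no $e(t)$ lies in $I$; and $e$ is injective by (b). Since the operations of $\mathbf A$ are $0$-absorbing, an operation of $\mathbf A^H$ with an argument in $I$ has its value in $I$. For $f\in\{\cdot,\lambda\}$, the tuple $f(e(s),e(t))$ equals $e(f(s,t))$ if $f(s,t)\ne0$, by (a), and lies in $I$ otherwise, by (c). Further, $e(s)*e(t)=e(t)$ because no coordinate of $e(s)$ is $0$; $e(s)\wedge e(s)=e(s)$; and $e(s)\wedge e(t)\in I$ for $s\ne t$, by (b). Thus $e(T)\cup I$ is a subalgebra of $\mathbf A^H$, and the map that sends $e(t)$ to $t$ and $I$ to $0$ is a homomorphism of it onto $T^\flat$.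
\end{proof}

\section{The line with $p$ letters}\label{sec:line}

For $p\ge1$ let $S_p$ consist of states $x_k$ $(k\in\mathbb Z)$ and letters $c_j$ $(j\in\mathbb Z/p)$, where the only defined values of $\cdot$ and $\lambda$ are
\[
x_k\,c_j=x_{k+1}\quad\text{if } j\equiv k \pmod p,\qquad\qquad \lambda(x_k,x_l)=x_k\quad\text{if } k\le l .
\]
With all $p$ letters at hand one travels from $x_0$ arbitrarily far to the right, so $S_p^\flat$ has an infinite finitely generated subalgebra and does not belong to $\mathcal V$. A subalgebra with $p$ generators, one of which is a state, lacks a letter. Deleting the letter $c_{p-1}$ breaks the line into \emph{blocks} $x_{qp},x_{qp+1},\dots,x_{qp+p-1}$ $(q\in\mathbb Z)$, each a path labeled $c_0,\dots,c_{p-2}$. The algebra $\mathbf A$ is built to supply the maps that Lemma~\ref{lem:H} requires for this broken line.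

A copy of the automaton $u\xrightarrow{\,b\,}v$ detects one step of a block: choose a position $i$, send $c_i$ to $b$, the earlier letters to $a$ and the later ones to $d$, the states up to position $i$ to $u$ and the later ones to $v$. The order needs more care. Along the line the images alternate between runs of $u$ and runs of $v$ infinitely often, and the rank must not decrease. With finitely many ranks, $u$ and $v$ can therefore have different ranks in only finitely many blocks. We single out one block, numbered $m$, and map it to the copy $u_1,v_1$, where the ranks differ; earlier blocks go to $u_0,v_0$ and later blocks to $u_2,v_2$, where the ranks agree.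

\begin{example}\label{ex:p3}
Let $p=3$ and delete $c_2$. The maps $h_{0,m}$ and $h_{1,m}$ just described act as follows on the letters and on the blocks $m-1,m,m+1$; all earlier blocks are mapped like block $m-1$ and all later ones like block $m+1$.
\[
\begin{array}{c|cc|ccc|ccc|ccc}
 & c_0 & c_1 & \multicolumn{3}{c|}{\text{block } m-1} & \multicolumn{3}{c|}{\text{block } m} & \multicolumn{3}{c}{\text{block } m+1}\\ \hline
h_{0,m} & b & d & u_0&v_0&v_0 & u_1&v_1&v_1 & u_2&v_2&v_2\\
\rho\circ h_{0,m} & & & 0&0&0 & 1&2&2 & 3&3&3\\ \hline
h_{1,m} & a & b & u_0&u_0&v_0 & u_1&u_1&v_1 & u_2&u_2&v_2\\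
\rho\circ h_{1,m} & & & 0&0&0 & 1&1&2 & 3&3&3
\end{array}
\]
In each block the path $x_{3q}\xrightarrow{c_0}x_{3q+1}\xrightarrow{c_1}x_{3q+2}$ goes to $u\xrightarrow{b}v\xrightarrow{d}v$ or to $u\xrightarrow{a}u\xrightarrow{b}v$, and the ranks are nondecreasing. For any two consecutive states the rank jumps in one of these rows for a suitable $m$. The deleted letter $c_2$ would have to lead from a state $v$ to a state $u$, which no letter of $\mathbf A$ does.
\end{example}

\begin{lemma}\label{lem:broken}
Let $p\ge1$ and let $c_s$ be a letter of $S_p$. There is a nonempty set $H$ of maps $S_p\setminus\{c_s\}\to A\setminus\{0\}$ that satisfies conditions \textup{(a)--(c)} of Lemma~\ref{lem:H}. Hence $(S_p\setminus\{c_s\})^\flat\in\mathcal V$.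
\end{lemma}

\begin{proof}
The shift $x_k\mapsto x_{k+1}$, $c_j\mapsto c_{j+1}$ is an automorphism of $S_p^\flat$, so we may assume $s=p-1$. The remaining letters are $c_0,\dots,c_{p-2}$. Write the index of a state as $qp+r$ with $0\le r\le p-1$; call $q$ its \emph{block} and $r$ its \emph{position}. For $0\le i\le p-1$ and $m\in\mathbb Z$ define $h=h_{i,m}$ by
\[
h(c_j)=\begin{cases}a&j<i,\\ b&j=i,\\ d&j>i,\end{cases}\qquad
h(x_{qp+r})=\begin{cases}u_\kappa&r\le i,\\ v_\kappa&r>i,\end{cases}\qquad
\text{where }\ \kappa=\begin{cases}0&q<m,\\1&q=m,\\2&q>m,\end{cases}
\]
and let $H$ be the set of all $h_{i,m}$.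

\emph{Condition} (a). The nonzero products are $x_{qp+j}\,c_j=x_{qp+j+1}$ with $0\le j\le p-2$. Both states lie in block $q$, at positions $j$ and $j+1$, so they share the same $\kappa$. If $j<i$, the required identity is $u_\kappa a=u_\kappa$; if $j=i$, it is $u_\kappa b=v_\kappa$; if $j>i$, it is $v_\kappa d=v_\kappa$. All three hold in $\mathbf A$. As $k$ increases, $\rho(h(x_k))$ equals $0$ on the blocks before $m$, then $1$ and possibly $2$, in this order, on block $m$, and $3$ on the later blocks. So $k\le l$ gives $\rho(h(x_k))\le\rho(h(x_l))$, that is, $\lambda(h(x_k),h(x_l))=h(x_k)$.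

\emph{Two states.} We show that for $k>l$ some $h\in H$ has $\rho(h(x_k))>\rho(h(x_l))$. This gives both $h(x_k)\ne h(x_l)$, which is (b) for two states, and $\lambda(h(x_k),h(x_l))=0$, which is (c) for $\lambda$ on two states. If $x_k$ lies in a later block than $x_l$, let $m$ be the block of $x_k$ and let $i$ be arbitrary; then $\rho(h(x_k))\ge1>0=\rho(h(x_l))$. If they lie in the same block, let $m$ be that block and $i$ the position of $x_l$; then $h(x_k)=v_1$ and $h(x_l)=u_1$, of ranks $2>1$.

\emph{The rest of} (b). Every $h$ sends states to states and letters to letters, so it separates a state from a letter. For $j<j'$ the maps $h_{j,m}$ send $c_j$ to $b$ and $c_{j'}$ to $d$.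

\emph{The rest of} (c). In $\mathbf A$ a product is $0$ unless it has the form (state)(letter), and $\lambda$ is $0$ unless both arguments are states; so all pairs not of these forms are witnessed by every $h$. It remains to consider $x_{qp+r}\,c_j=0$, which means $r\ne j$. If $r<j$, the maps $h_{r,m}$ give $u_\kappa d=0$. If $r>j$, the maps $h_{j,m}$ give $v_\kappa b=0$.
\end{proof}

\begin{proposition}\label{prop:infinite}
For every $n\ge1$ we have $S_n^\flat\in\mathcal V^{(n)}$, and the subalgebra of $S_n^\flat$ generated by the $n+1$ elements $x_0,c_0,\dots,c_{n-1}$ is infinite.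
\end{proposition}

\begin{proof}
By \eqref{eq:test} we must show that an $n$-generated subalgebra $\mathbf D$ of $S_n^\flat$ lies in $\mathcal V$. The value of an operation is a letter only if that letter is one of the arguments, so every letter of $\mathbf D$ is one of the generators.

Suppose that $\mathbf D$ contains a state. The letters together with $0$ form a subalgebra, so some generator is a state, and at most $n-1$ generators are letters. Thus $\mathbf D$ omits a letter $c_s$ and is a subalgebra of $(S_n\setminus\{c_s\})^\flat$, which lies in $\mathcal V$ by Lemma~\ref{lem:broken}.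

Suppose that $\mathbf D$ contains no state. Then $\mathbf D$ is a flat algebra with at most $n$ nonzero elements in which $\cdot$ and $\lambda$ are identically $0$. It is isomorphic to a subalgebra of $\{c_0,\dots,c_{n-1},0\}$, which in turn is a subalgebra of $(S_{n+1}\setminus\{c_n\})^\flat\in\mathcal V$.

Finally, the left-normed products $x_0c_0c_1\cdots c_{n-1}c_0c_1\cdots$ yield all $x_k$ with $k\ge0$.
\end{proof}

\section{Equations of $\mathbf A$}\label{sec:equations}

We now select the equations that block finite approximations of the line. Let $\Sigma$ be the following finite set, in which $f$ ranges over $\wedge,*,\cdot,\lambda$.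
\begin{itemize}
\item[(E1)] $\wedge$ is idempotent, commutative and associative, and $x\wedge0=0$.
\item[(E2)] $f(0,y)=f(y,0)=0$.
\item[(E3)] $x*x=x$, \quad $(x*y)\wedge y=x*y$, \quad $(x\wedge y)*y=x\wedge y$.
\item[(E4)] $x*f(y,z)=f(x*y,z)=f(y,x*z)$.
\item[(A1)] $x(yz)=0$.
\item[(A2)] $(xz)\wedge(yz)=(x\wedge y)z$.
\item[(A3)] $t=(xzw)*t$, where $t=(yzw)*(xz)$.
\item[(A4)] $xz=\lambda(x,x)*(xz)$.
\item[(A5)] $r=\lambda(x,yz)*r$, where $r=\lambda(x,y)*(yz)$.
\item[(A6)] $s*x=s*y$, where $s=(xz)*\bigl((yz)*(\lambda(x,y)*\lambda(y,x))\bigr)$.
\item[(A7)] $\lambda(x,y)\wedge x=\lambda(x,y)$.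
\end{itemize}
Equation (A3) has four variables, and all the others have at most three. The group (E1)--(E4) will reduce arbitrary models to flat ones. In flat algebras the group (A1)--(A7) has a plain meaning.

\begin{lemma}\label{lem:meaning}
Every flat algebra satisfies \textup{(E1)--(E4)}. For $i=1,\dots,7$, a flat algebra satisfies \textup{(A$i$)} if and only if it satisfies the condition \textup{(A$i'$)} below for all $x,y,z,w$.
\begin{itemize}
\item[\textup{(A$1'$)}] $x(yz)=0$.
\item[\textup{(A$2'$)}] If $xz=yz\ne0$, then $x=y$.
\item[\textup{(A$3'$)}] If $yzw\ne0$ and $xz\ne0$, then $xzw\ne0$.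
\item[\textup{(A$4'$)}] If $xz\ne0$, then $\lambda(x,x)\ne0$.
\item[\textup{(A$5'$)}] If $\lambda(x,y)\ne0$ and $yz\ne0$, then $\lambda(x,yz)\ne0$.
\item[\textup{(A$6'$)}] If $xz$, $yz$, $\lambda(x,y)$, $\lambda(y,x)$ are all nonzero, then $x=y$.
\item[\textup{(A$7'$)}] $\lambda(x,y)\in\{0,x\}$.
\end{itemize}
\end{lemma}

\begin{proof}
In a flat algebra, $(x\wedge y)\wedge z$ and $x\wedge(y\wedge z)$ both equal $x$ if $x=y=z$ and $0$ otherwise; the rest of (E1), and (E2), are part of the definition. For (E3): $x*x=x$ whether or not $x=0$; the element $x*y$ is $0$ or $y$, so $(x*y)\wedge y=x*y$; and $x\wedge y$ is $0$ or $y$, so $(x\wedge y)*y=x\wedge y$. In (E4) all three terms equal $f(y,z)$ if $x\ne0$ and $0$ if $x=0$.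

The element $x*y$ is nonzero if and only if $x\ne0\ne y$. Hence an equation $t=q*t$ holds at a given point if and only if $t\ne0$ implies $q\ne0$ there; this handles (A3), (A4) and (A5). An equation $s*x=s*y$ holds if and only if $s\ne0$ implies $x=y$; this handles (A6). In (A2), both sides equal $xz$ if $x=y$; if $x\ne y$, the right side is $0$, and the left side is nonzero exactly when $xz=yz\ne0$. In (A7), $q\wedge x=q$ holds exactly when $q=0$ or $q=x$.
\end{proof}

In the language of automata, (A$2'$) says that each letter acts injectively; (A$3'$) says that whether $w$ can be read after $z$ does not depend on the state at which $z$ was read; (A$4'$) and (A$5'$) say that $\lambda$ is nonzero on $(x,y)$ whenever $y$ is reachable from $x$ and some letter can be read at $x$; and (A$6'$) is antisymmetry of $\lambda$ among the states at which a common letter can be read.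

\begin{lemma}\label{lem:AmodelsSigma}
The algebra $\mathbf A$ satisfies $\Sigma$. Hence every member of $\mathcal V^{(n)}$ with $n\ge4$ satisfies $\Sigma$.
\end{lemma}

\begin{proof}
Since $\mathbf A$ is flat, it suffices to verify (A$1'$)--(A$7'$).

(A$1'$) The product $yz$ is a state or $0$, and the right factor of a nonzero product is a letter.

(A$2'$) The partial maps $u_k\mapsto u_k$, $u_k\mapsto v_k$ and $v_k\mapsto v_k$ given by $a$, $b$ and $d$ are injective.

(A$3'$) Let $yzw\ne0$ and $xz\ne0$; then $z$ is a letter. If $z=a$, then $yz=u_j$ and $xz=u_k$ for some $j,k$, so $w\in\{a,b\}$ and $u_kw\ne0$. If $z\in\{b,d\}$, then $yz=v_j$ and $xz=v_k$ for some $j,k$, so $w=d$ and $v_kw\ne0$.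

(A$4'$) If $xz\ne0$, then $x$ is a state and $\lambda(x,x)=x$.

(A$5'$) If $yz\ne0$, then $yz$ is a state with $\rho(y)\le\rho(yz)$, since $yz=y$ or $(y,yz)=(u_k,v_k)$. So $\rho(x)\le\rho(y)$ implies $\rho(x)\le\rho(yz)$.

(A$6'$) The hypotheses on $\lambda$ give $\rho(x)=\rho(y)$. If $z\in\{a,b\}$, then $x,y\in\{u_0,u_1,u_2\}$, where the ranks are $0,1,3$; if $z=d$, then $x,y\in\{v_0,v_1,v_2\}$, where the ranks are $0,2,3$. In both cases $x=y$.

(A$7'$) This is part of the definition of $\lambda$.
\end{proof}

Full antisymmetry of $\lambda$ fails in $\mathbf A$, since $\rho(u_0)=\rho(v_0)$, and Section~\ref{sec:line} showed that this coincidence of ranks is needed. The restricted form (A$6'$) is what survives, and it is enough: in a periodic path, states one period apart read the same letter.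

\section{Finite models of $\Sigma$}\label{sec:bound}

\subsection{One letter}\label{subsec:one}

The whole mechanism is visible with a single letter. Let $\mathbf F$ be a finite flat model of $\Sigma$ and let $ycc\ne0$ in $\mathbf F$. We claim that $yc=y$. Put $y_0=y$ and $y_{m+1}=y_mc$.

\emph{The path does not stop.} We have $y_1,y_2\ne0$. If $m\ge1$ and $y_m=y_{m-1}c\ne0$, then (A$3'$) together with $ycc\ne0$ gives $y_{m+1}=y_{m-1}cc\ne0$.

\emph{The path returns to its start.} By finiteness there is a least $M$ with $y_{M+1}=y_k$ for some $k\le M$, and $y_0,\dots,y_M$ are distinct. If $k\ge1$, then $y_Mc=y_{k-1}c\ne0$ and (A$2'$) gives $y_M=y_{k-1}$, which is false. So $y_{M+1}=y_0$.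

\emph{The cycle collapses.} By (A$4'$) and (A$5'$), $\lambda(y_r,y_s)\ne0$ for $r\le s$. In particular $\lambda(y_0,y_1)\ne0$ and $\lambda(y_1,y_0)=\lambda(y_1,y_{M+1})\ne0$. As $y_0c$ and $y_1c$ are nonzero, (A$6'$) gives $y_0=y_1$, which is the claim.

\begin{remark}\label{rem:needed}
None of (A2)--(A6) can be dropped from $\Sigma$ if the finite models are to be bounded. Let $M\ge2$ and consider flat algebras with states $x_0,\dots,x_M$, one letter $c$, and $x_kc=x_{k+1}$ for $k<M$. They are generated by $x_0,c$ and have $M+3$ elements. It remains to choose $x_Mc$ and the set $\Gamma$ of pairs of states $(x,y)$ with $\lambda(x,y)=x$, all other values of $\cdot$ and $\lambda$ being $0$. Reading off (A$1'$)--(A$7'$), one finds exactly one failing equation in each of the following cases.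
\[
\begin{array}{l|c|l|c}
 & x_Mc & \Gamma & \text{fails only}\\ \hline
\text{cut} & 0 & \{(x_k,x_l):k\le l\} & \text{(A3)}\\
\text{loop} & x_M & \{(x_k,x_l):k\le l\} & \text{(A2)}\\
\text{cycle} & x_0 & \emptyset & \text{(A4)}\\
\text{cycle} & x_0 & \{(x_k,x_k)\} & \text{(A5)}\\
\text{cycle} & x_0 & \text{all pairs} & \text{(A6)}
\end{array}
\]
\end{remark}

\subsection{Flat models}

In general, (A$1'$) and (A$7'$) put every element into the normal form $g\,c_1\cdots c_k$ with $g,c_1,\dots,c_k$ generators. If a generator occurs twice among the $c_j$, the stretch between the two occurrences plays the part of the single letter above: it can be repeated forever, and in a finite model it must then act trivially and can be deleted.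

\begin{proposition}\label{prop:flatbound}
Let $\mathbf F$ be a finite flat model of $\Sigma$ generated by $g_1,\dots,g_p$. Then
\[
|F|\le N(p):=1+p\sum_{k=0}^{p}\frac{p!}{(p-k)!}.
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:meaning}, $\mathbf F$ satisfies (A$1'$)--(A$7'$). Let $G=\{g_1,\dots,g_p\}$, and let $L$ consist of $0$ and of all left-normed products $g\,c_1\cdots c_k$ with $k\ge0$ and $g,c_1,\dots,c_k\in G$. The set $L$ is closed under $\wedge$ and $*$ by flatness and under $\lambda$ by (A$7'$). It is closed under $\cdot$ as well: for nonzero $s,t\in L$, either $t\in G$, and then $st$ is again a left-normed product of generators, or $t$ is a product, and then $st=0$ by (A$1'$). Hence $L=F$.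

We claim that every $z\ne0$ has a representation $z=g\,c_1\cdots c_k$ with $c_1,\dots,c_k$ distinct. There are at most $p$ choices for $g$ and at most $p!/(p-k)!$ choices for the sequence $c_1,\dots,c_k$, so the claim gives the bound.

Let $z=g\,c_1\cdots c_k$ be a representation of $z\ne0$ with $k$ least, and suppose that $c_i=c_j$ with $i<j$. All prefixes of this product are nonzero, because $0$ is absorbing. Put $l=j-i$, let $w_1,\dots,w_l$ be the sequence $c_i,\dots,c_{j-1}$, and extend it by $w_{m+l}=w_m$ to all $m\ge1$. Put $y_0=g\,c_1\cdots c_{i-1}$ and $y_m=y_{m-1}w_m$ for $m\ge1$.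

\emph{Step 1: $y_m\ne0$ for all $m$.} For $m\le l+1$ the element $y_m$ is a prefix of the representation of $z$; for $m=l+1$ this uses $w_{l+1}=w_1=c_i=c_j$, and it is here that the repetition enters. Let $m\ge l+2$ and assume that $y_0,\dots,y_{m-1}$ are nonzero. Then $y_{m-2}w_{m-1}=y_{m-1}\ne0$, and one period earlier the same two letters were read in succession:
\[
y_{m-l-2}\,w_{m-1}w_m=y_{m-l-2}\,w_{m-l-1}w_{m-l}=y_{m-l}\ne0 .
\]
Now (A$3'$) gives $y_m=y_{m-2}w_{m-1}w_m\ne0$.

\emph{Step 2: $y_0=y_{el}$ for some $e\ge1$.} Since $F$ is finite, the sequence $y_0,y_l,y_{2l},\dots$ has a repetition, so $y_r=y_{r+el}$ for some $r\ge0$ and $e\ge1$. Take the least $r$ for this $e$. If $r\ge1$, then $w_{r+el}=w_r$ gives $y_{r-1}w_r=y_{r-1+el}\,w_r\ne0$, so $y_{r-1}=y_{r-1+el}$ by (A$2'$), against the choice of $r$. Hence $r=0$.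

\emph{Step 3: $\lambda(y_r,y_s)\ne0$ for $r\le s$.} For $s=r$ this is (A$4'$), since $y_rw_{r+1}=y_{r+1}\ne0$. If $\lambda(y_r,y_s)\ne0$, then (A$5'$) and $y_sw_{s+1}\ne0$ give $\lambda(y_r,y_{s+1})\ne0$.

\emph{Step 4: $y_0=y_l$.} By Steps 2 and 3, $\lambda(y_0,y_l)\ne0$ and $\lambda(y_l,y_0)=\lambda(y_l,y_{el})\ne0$. Also $y_0w_1=y_1\ne0$ and $y_lw_1=y_{l+1}\ne0$. So (A$6'$) applies.

Since $y_l=g\,c_1\cdots c_{j-1}$, we obtain $z=y_l\,c_j\cdots c_k=y_0\,c_j\cdots c_k=g\,c_1\cdots c_{i-1}c_j\cdots c_k$, a shorter representation of $z$. This contradiction proves the claim.
\end{proof}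

Finiteness of $\mathbf F$ is used only in Step 2, and it cannot be omitted: by Proposition~\ref{prop:infinite} and Lemma~\ref{lem:AmodelsSigma}, the flat algebra $S_4^\flat$ is a model of $\Sigma$ with an infinite $5$-generated subalgebra.

\subsection{Reduction to flat models}

A model of $\Sigma$ need not be flat; $\mathbf A\times\mathbf A$ is not. We show that the flat quotients of a model $\mathbf B$ separate its points. By (E1), $\wedge$ is a semilattice operation: the relation $x\le y\iff x\wedge y=x$ is a partial order with least element $0$. To separate $x$ from $y$ when $x\not\le y$, it suffices to find a congruence for which the set of elements above $x$ is a union of classes. The largest such congruence has a simple description by translations, and the operation $*$ makes its quotient flat.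

\begin{lemma}\label{lem:subdirect}
Let $\mathbf B$ satisfy \textup{(E1)--(E4)}. For each $a\in B\setminus\{0\}$ there is a congruence $\theta_a$ such that $\mathbf B/\theta_a$ is flat, and $\bigcap_{a\ne0}\theta_a$ is the identity relation on $B$.
\end{lemma}

\begin{proof}
A \emph{basic translation} is a map $x\mapsto f(x,c)$ or $x\mapsto f(c,x)$ with $c\in B$ and $f$ one of $\wedge,*,\cdot,\lambda$. Let $\mathrm{Tr}$ be the set of all compositions of basic translations, including the identity map. Fix $a\ne0$ and define
\[
x\mathrel{\theta_a}y\iff\text{for all } g\in\mathrm{Tr}:\quad g(x)\ge a\Leftrightarrow g(y)\ge a .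
\]
This is an equivalence relation. It is preserved by each basic translation $\tau$, because $g\circ\tau\in\mathrm{Tr}$ for $g\in\mathrm{Tr}$. Hence $x\mathrel{\theta_a}x'$ and $y\mathrel{\theta_a}y'$ imply $f(x,y)\mathrel{\theta_a}f(x',y)\mathrel{\theta_a}f(x',y')$, and $\theta_a$ is a congruence.

A basic translation $\tau$ satisfies $\tau(0)=0$ by (E2) and $\tau(x*y)=x*\tau(y)$ by (E4). By induction on the number of factors, every $g\in\mathrm{Tr}$ satisfies
\begin{equation}\label{eq:transl}
g(0)=0,\qquad g(x*y)=x*g(y),\qquad g(x)=x*g(x),
\end{equation}
where the third identity follows from the second and $x*x=x$. Call $x$ \emph{live} if $g(x)\ge a$ for some $g\in\mathrm{Tr}$. Since $a\ne0$, the element $0$ is not live, and the $\theta_a$-class of $0$ is the set of elements that are not live.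

(i) \emph{If $x$ is live, then $x*a=a$.} Let $g(x)\ge a$. By \eqref{eq:transl} and by (E4) for $\wedge$,
\[
a=a\wedge g(x)=a\wedge(x*g(x))=x*(a\wedge g(x))=x*a .
\]

(ii) \emph{If $x$ is live, then $x*y\mathrel{\theta_a}y$ for all $y$.} Let $h\in\mathrm{Tr}$. If $h(y)\ge a$, then
\[
a\wedge h(x*y)=a\wedge(x*h(y))=x*(a\wedge h(y))=x*a=a
\]
by (i), so $h(x*y)\ge a$. Conversely, $h(x*y)=x*h(y)\le h(y)$ by the second equation of (E3), so $h(x*y)\ge a$ implies $h(y)\ge a$.

(iii) \emph{If $x\wedge y$ is live, then $x\mathrel{\theta_a}y$.} By (ii) and the third equation of (E3), $y\mathrel{\theta_a}(x\wedge y)*y=x\wedge y$. Exchanging $x$ and $y$ gives $x\mathrel{\theta_a}x\wedge y$.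

In $\mathbf B/\theta_a$ the operations are $0$-absorbing by (E2) and $\wedge$ is idempotent. By (iii), the meet of two distinct classes is the class of $0$. By (ii), $X*Y=Y$ for every class $X$ other than the class of $0$. So $\mathbf B/\theta_a$ is flat.

Finally let $x\ne y$, say $x\not\le y$. Then $x\ne0$, and for $a=x$ the identity map in $\mathrm{Tr}$ shows $(x,y)\notin\theta_a$, since $x\ge a$ and $y\not\ge a$.
\end{proof}

The number of congruences $\theta_a$ may a priori grow with $|B|$. It does not, because a finitely generated algebra of finite signature has few congruences of small index.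

\begin{lemma}\label{lem:count}
Let $\mathbf B$ be a $p$-generated algebra, let $N\ge1$, and let $R=\sum_{m=1}^{N}m^{4m^2+1+p}$. Then $\mathbf B$ has at most $R$ congruences of index at most $N$. If the intersection of a family of such congruences is the identity relation, then $|B|\le N^R$.
\end{lemma}

\begin{proof}
Fix a generating $p$-tuple of $\mathbf B$. A congruence of index $m$ is the kernel of a homomorphism onto an algebra with universe $\{1,\dots,m\}$, and the homomorphism is determined by that algebra and by the images of the generators. There are $m^{m^2}$ choices for each of the four binary operations, $m$ for the constant, and $m^p$ for the images. For the second statement, $\mathbf B$ embeds in the product of the quotients $\mathbf B/\theta$ over the at most $R$ distinct members $\theta$ of the family.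
\end{proof}

\begin{corollary}\label{cor:bound}
For each $p$ there is a bound $\beta(p)$ on the sizes of the finite $p$-generated models of $\Sigma$. Hence $\mathcal V^{(n)}$ is locally finite in the finite sense for every $n\ge4$.
\end{corollary}

\begin{proof}
Let $\mathbf B$ be a finite $p$-generated model of $\Sigma$. Each quotient $\mathbf B/\theta_a$ from Lemma~\ref{lem:subdirect} is a finite $p$-generated flat model of $\Sigma$, so it has at most $N=N(p)$ elements by Proposition~\ref{prop:flatbound}. By Lemmas~\ref{lem:subdirect} and~\ref{lem:count}, $|B|\le N^R$, a number that depends only on $p$. The second statement follows from Lemma~\ref{lem:AmodelsSigma}.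
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:infinite}, $\mathcal V^{(n)}$ is not locally finite for any $n\ge1$, and neither is $\mathcal V^{(0)}\supseteq\mathcal V^{(1)}$. By \eqref{eq:criterion}, $\mathbf A$ is inherently nonfinitely based. By Corollary~\ref{cor:bound}, $\mathcal V^{(4)}$ is locally finite in the finite sense, so $\mathbf A$ is not inherently nonfinitely based in the finite sense.
\end{proof}

\section{The sharp form}\label{sec:sharp}

\subsection{Three variables do not suffice}

Only (A3) needs four variables, and (A3) is the equation that forbids cutting the path. So we look for large finite members of $\mathcal V^{(3)}$ among finite segments of a line. For $N\ge1$ let $P_N=\{x_0,\dots,x_N,c_0,c_1,c_2\}$, with indices of letters read modulo $3$, where the only defined values of $\cdot$ and $\lambda$ are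
\[
x_k\,c_k=x_{k+1}\quad\text{for } 0\le k<N,\qquad\qquad \lambda(x_k,x_l)=x_k\quad\text{for } k\le l .
\]
Thus $P_N\subseteq S_3$, and the operations of $P_N^\flat$ agree with those of $S_3^\flat$ with the single exception that $x_Nc_N=0$. For $N\ge4$, condition (A$3'$) fails at $y=x_{N-4}$, $z=c_{N-1}$, $w=c_N$, $x=x_{N-1}$. With three letters this failure takes four generators to exhibit: $y,z,w$ do not generate $x$, since the step from $x_{N-2}$ to $x_{N-1}$ requires the third letter.

\begin{proposition}\label{prop:three}
For every $N\ge1$, the algebra $P_N^\flat$ belongs to $\mathcal V^{(3)}$, is generated by $x_0,c_0,c_1,c_2$, and has $N+5$ elements.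
\end{proposition}

\begin{proof}
The products $x_0c_0\cdots c_{k-1}=x_k$ give all states, and there are $N+1$ states, three letters and $0$. By \eqref{eq:test} it remains to show that a $3$-generated subalgebra $\mathbf D$ of $P_N^\flat$ lies in $\mathcal V$. Let $T=D\setminus\{0\}$, so that $\mathbf D=T^\flat$.

If $x_N$ and $c_N$ are not both in $T$, then $\mathbf D$ is a $3$-generated subalgebra of $S_3^\flat$, and $\mathbf D\in\mathcal V$ by Proposition~\ref{prop:infinite} and \eqref{eq:test}.

Assume $x_N,c_N\in T$. As in the proof of Proposition~\ref{prop:infinite}, all letters in $T$ are generators and some generator is a state. So $T$ contains one or two letters and omits some letter $c_s$. Let $H_0$ be the set of restrictions to $T$ of the maps that Lemma~\ref{lem:broken} provides for $S_3\setminus\{c_s\}$. A nonzero value of $\cdot$ or $\lambda$ in $T^\flat$ is the same as in $(S_3\setminus\{c_s\})^\flat$, so $H_0$ satisfies condition (a) of Lemma~\ref{lem:H}. It also satisfies (b), and it witnesses every instance of (c) except $x_Nc_N=0$. We add one map $h^*$ that satisfies (a) and has $h^*(x_N)h^*(c_N)=0$; then Lemma~\ref{lem:H} applies to $H_0\cup\{h^*\}$.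

Let $h^*$ send every letter of $T$ to $b$, and for $x_k\in T$ let
\[
h^*(x_k)=\begin{cases}u_0&\text{if } k<N \text{ and } c_k\in T,\\ v_0&\text{otherwise.}\end{cases}
\]
Then $h^*(x_N)h^*(c_N)=v_0b=0$. All states are sent to states of rank $0$, so $\lambda(h^*(x_k),h^*(x_l))=h^*(x_k)$ for all $k,l$, and (a) holds for $\lambda$. A nonzero product in $T^\flat$ has the form $x_kc_k=x_{k+1}$ with $k<N$ and $x_k,c_k\in T$. Here $h^*(x_k)h^*(c_k)=u_0b=v_0$, so we must show that $h^*(x_{k+1})=v_0$, that is, $k+1=N$ or $c_{k+1}\notin T$.

If $T$ contains only one letter, then $c_{k+1}\notin T$, because $c_k\in T$ and $c_{k+1}\ne c_k$.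

If $T$ contains two letters, then exactly one generator is a state, say $x_g$. New states arise only as products, so the states in $T$ are the $x_l$ with $g\le l\le N$ and $c_g,\dots,c_{l-1}\in T$. Since $x_N\in T$, the inequality $g\le N-2$ would give $c_{N-2},c_{N-1}\in T$, and together with $c_N$ these are all three letters. Hence $g\ge N-1$, the states in $T$ lie in $\{x_{N-1},x_N\}$, and $k<N$ forces $k+1=N$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sharp}}

(1) The first statement is Proposition~\ref{prop:infinite}. By \eqref{eq:test} an $n$-generated member of $\mathcal V^{(n)}$ lies in $\mathcal V$, which is locally finite because it is generated by a finite algebra.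

(2) For $n\ge4$ this is Corollary~\ref{cor:bound}. For $n\le3$ we have $\mathcal V^{(n)}\supseteq\mathcal V^{(3)}$, so by Proposition~\ref{prop:three} the variety $\mathcal V^{(n)}$ contains arbitrarily large finite $4$-generated algebras.

(3) Let $\Sigma$ be the set of Section~\ref{sec:equations}, let $K$ be the class of finite models of $\Sigma$, and let $\mathcal W=HSP(K)$.

\emph{$\mathcal W$ is locally finite.} Fix $p\ge1$ and let $\mathbf F=\mathbf F_K(p)$. If $s\ne t$ in $\mathbf F$, then the corresponding equation fails in some $\mathbf C\in K$ under some assignment of the variables, so there is a homomorphism $\varphi\colon\mathbf F\to\mathbf C$ with $\varphi(s)\ne\varphi(t)$. The image of $\varphi$ is a finite $p$-generated model of $\Sigma$, so the kernel of $\varphi$ has index at most $\beta(p)$ by Corollary~\ref{cor:bound}. Thus the congruences of $\mathbf F$ of index at most $\beta(p)$ intersect in the identity relation, and $\mathbf F$ is finite by Lemma~\ref{lem:count}.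

\emph{The finite members of $\mathcal W$ are the members of $K$.} We have $K\subseteq\mathcal W$. Conversely, $\Sigma$ holds in $K$ and hence in $\mathcal W$, so every finite member of $\mathcal W$ lies in $K$.

\emph{$\mathcal W$ is inherently nonfinitely based.} By Lemma~\ref{lem:AmodelsSigma}, $\mathbf A\in K$, so $\mathcal V\subseteq\mathcal W$. A locally finite variety of this signature that contains $\mathcal W$ contains $\mathcal V$, and so it is not finitely based by Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{eqcomplex}
\emph{Equational complexity of the finite algebra membership problem},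
\texttt{http://www.math.sc.edu/\textasciitilde mcnulty/preprints/eqcomplex.pdf}.

\end{thebibliography}
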